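\title{The hyperbolic embedding of the dual polar space $DW(2n-1,2)$ is universal}


\begin{abstract}
The generators of the parabolic quadric $Q(2n,2)$ are the points of the dual polar space $DQ(2n,2)\cong DW(2n-1,2)$. Recording, for each generator, which of the hyperplanes that meet $Q(2n,2)$ in a hyperbolic quadric contain it gives a full projective embedding over $\mathbb F_2$, the hyperbolic embedding. We prove that this embedding is universal for every $n\ge 2$, as had been conjectured. The proof bounds the $\mathbb F_2$-rank of an incidence matrix from below by a recursion. The recursion needs a second rank, which is bounded by an explicit triangular family of polynomials built from parenthesis matchings and counted by the reflection principle. As consequences we describe all geometric hyperplanes of $DQ(2n,2)$ and obtain an integral version of the result.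
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $n\ge 2$, and let $Q(2n,2)$ be the parabolic quadric of $\mathrm{PG}(2n,2)$ with equation
\[
T_0^2+T_1T_2+\dots+T_{2n-1}T_{2n}=0 .
\]
The \emph{dual polar space} $DQ(2n,2)$ is the following point-line geometry. Its points are the generators of $Q(2n,2)$, that is, the subspaces of (projective) dimension $n-1$ contained in the quadric. Its lines are the subspaces of dimension $n-2$ contained in the quadric, and incidence is reverse containment. Every line has exactly three points. The geometry is isomorphic to the symplectic dual polar space $DW(2n-1,2)$; Section~\ref{sec:translation} recalls why.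

A \emph{full projective embedding} of a point-line geometry $S$ is an injective map $\epsilon$ from the points of $S$ to the points of a projective space $\mathrm{PG}(V)$ whose image spans $\mathrm{PG}(V)$ and which maps every line of $S$ bijectively onto a line of $\mathrm{PG}(V)$. The number $\dim V$ is its \emph{vector dimension}. A full projective embedding $\tilde\epsilon:S\to\mathrm{PG}(\tilde V)$ is \emph{universal} if for every full projective embedding $\epsilon:S\to\mathrm{PG}(V)$ there is a linear map $\theta:\tilde V\to V$ with $\epsilon=\theta\circ\tilde\epsilon$ on points.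

When all lines have three points, the field is $\mathbb F_2$. A full embedding then attaches to the points distinct nonzero vectors that span $V$ and whose sum over each line is $0$. A linear functional on $V$ thus becomes a function on the point set that sums to $0$ on every line. Conversely, one can try to \emph{construct} an embedding by using a supply of such functions as coordinates. For $DQ(2n,2)$ a supply is at hand. Let $\mathcal Q^+$ be the set of hyperplanes of $\mathrm{PG}(2n,2)$ that meet $Q(2n,2)$ in a hyperbolic quadric $Q^+(2n-1,2)$, and for $q\in\mathcal Q^+$ put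
\[
f_q(\alpha)=\begin{cases}1&\text{if }\alpha\subset q,\\ 0&\text{otherwise,}\end{cases}\qquad \alpha\text{ a point of }DQ(2n,2).
\]
A subspace of dimension $n-2$ of a hyperbolic quadric $Q^+(2n-1,2)$ lies in exactly two of its generators. So a line of $DQ(2n,2)$ contains two points with $f_q=1$ if it is contained in $q$, and none otherwise; in both cases $f_q$ sums to $0$ on it. Using all $f_q$ as coordinates gives the \emph{hyperbolic embedding}. Let $W_h$ be the $\mathbb F_2$-vector space with basis $\{\bar v_q\mid q\in\mathcal Q^+\}$ and put
\[
\epsilon_h(\alpha)=\Big\langle\sum_{\alpha\subset q\in\mathcal Q^+}\bar v_q\Big\rangle=\Big\langle \sum_{q\in\mathcal Q^+} f_q(\alpha)\,\bar v_q\Big\rangle\in\mathrm{PG}(W_h).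
\]

We use two known facts without proof. Throughout,
\[
\beta_n=\frac{(2^n+1)(2^{n-1}+1)}3 .
\]
\begin{itemize}
\item[(F1)] For $n\ge2$, $DW(2n-1,2)$ has a universal embedding, and its vector dimension is $\beta_n$.
\item[(F2)] For $n\ge2$, $\epsilon_h$ is a full projective embedding of $DQ(2n,2)$ into the subspace of $\mathrm{PG}(W_h)$ generated by its image.
\end{itemize}
The question, posed as a conjecture in \cite{three}, is whether $\epsilon_h$ is universal. In terms of functions: do the $f_q$ span \emph{all} functions that sum to $0$ on every line? (See Lemma~\ref{lem:U}.) Counting gives no obstruction. There are $|\mathcal Q^+|=2^{n-1}(2^n+1)$ functions $f_q$, and $|\mathcal Q^+|/\beta_n=3\cdot2^{n-1}/(2^{n-1}+1)$ tends to $3$, so they must satisfy many linear relations, but there is room for them to span. For $n=2$ there are ten functions and $\beta_2=5$; we shall see in Section~\ref{sec:recursion} that their rank is indeed $5$.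

\subsection{Results}

\begin{theorem}\label{thm:main}
For every $n\ge2$ the subspace spanned by the image of $\epsilon_h$ has vector dimension exactly $\beta_n$, and $\epsilon_h$ is universal.
\end{theorem}

A \emph{geometric hyperplane} of $DQ(2n,2)$ is a proper subset of the point set that meets every line in one or in all of its points. The \emph{nucleus} of $Q(2n,2)$ is the point $(1,0,\dots,0)$.

\begin{theorem}\label{thm:sharp}
Let $n\ge 2$ and let $P$ be the point set of $DQ(2n,2)$.
\begin{itemize}
\item[(1)] \textbf{Exact ranks.} The $\mathbb F_2$-rank of the incidence matrix of generators of $Q(2n,2)$ against $\mathcal Q^+$ is $\beta_n$. The $\mathbb F_2$-rank of the incidence matrix of $(n-2)$-dimensional subspaces of $Q(2n,2)$ against hyperplanes of $\mathrm{PG}(2n,2)$ not through the nucleus is $\frac{4^n-1}3$.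
\item[(2)] \textbf{All geometric hyperplanes.} Every geometric hyperplane of $DQ(2n,2)$ has the form
\[
\mathcal H_{\mathcal A}=\bigl\{\alpha\in P:\ |\{q\in\mathcal A:\alpha\subset q\}|\text{ is even}\bigr\}
\]
for some $\mathcal A\subseteq\mathcal Q^+$, and for exactly $2^{(4^n-1)/3}$ such sets $\mathcal A$. Conversely, $\mathcal H_{\mathcal A}$ is a geometric hyperplane whenever $\mathcal H_{\mathcal A}\ne P$.
\item[(3)] \textbf{Integral version.} For $q\in\mathcal Q^+$ let $\hat f_q:P\to\{0,1,-1\}$ be $+1$ on one family of generators of the hyperbolic quadric $q\cap Q(2n,2)$, $-1$ on the other family, and $0$ elsewhere. Let $\Lambda$ be the group of functions $P\to\mathbb Z$ summing to $0$ on every line. Then $\Lambda$ has rank $\beta_n$, the $\hat f_q$ lie in $\Lambda$, and they generate a subgroup of finite odd index. Moreover, $\mathbb Z^P/\langle\text{line sums}\rangle$ has no $2$-torsion.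
\end{itemize}
\end{theorem}

In (3), the \emph{line sum} of a line is the sum of the three basis vectors of $\mathbb Z^P$ that belong to its points.

\subsection{Outline of the proof}

By (F1) and (F2), the span of the image of $\epsilon_h$ has dimension at most $\beta_n$, and equality forces universality. So the whole problem is a \emph{lower} bound for this dimension, which is the rank $h_n$ of the family $(f_q)$. Put $\zeta_m=\frac{4^m-1}3$. Since $3\beta_n=2^{2n-1}+3\cdot 2^{n-1}+1$, we have
\begin{equation}\label{eq:beta}
\beta_n-2\beta_{n-1}=\frac{2^{2n-2}-1}3=\zeta_{n-1}.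
\end{equation}
Starting from $\beta_1=2$, the values are $2,\,5,\,15,\,51,\dots$, with $5=2\cdot2+1$, $15=2\cdot5+5$ and $51=2\cdot15+21$.

We first replace hyperplanes by quadratic forms on a symplectic space (Section~\ref{sec:translation}). In Section~\ref{sec:recursion} we restrict the $f_q$ to the generators through one of two nonorthogonal points, and prove $h_n\ge2h_{n-1}+g_{n-1}$. Here $g_{n-1}$ is the rank of a second, simpler incidence matrix, of isotropic subspaces against \emph{all} quadratic forms. By \eqref{eq:beta} it then suffices to show $g_m\ge\zeta_m$. This is done in Section~\ref{sec:gm}, the heart of the paper, where functions on the set of quadratic forms are treated as polynomials over $\mathbb F_2$. Theorem~\ref{thm:main} follows in Section~\ref{sec:proof}, and Theorem~\ref{thm:sharp} in Section~\ref{sec:sharp}.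

\section{Quadratic forms instead of hyperplanes}\label{sec:translation}

From now on dimensions of subspaces are vector space dimensions, unless the word ``projective'' is used.

\subsection{Quadratic forms with a fixed polarization}

Let $V$ be a vector space of dimension $2m$ over $\mathbb F_2$, $m\ge0$, with a nondegenerate alternating form $B$. A subspace is \emph{isotropic} if $B$ vanishes on it; the maximal isotropic subspaces have dimension $m$. A \emph{symplectic basis} is a basis $x_1,y_1,\dots,x_m,y_m$ with $B(x_k,y_k)=1$ for all $k$ and all other products $0$. Let $\mathcal Q(V)$ be the set of quadratic forms $q$ on $V$ with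
\[
q(v+w)=q(v)+q(w)+B(v,w)\qquad(v,w\in V).
\]
The difference of two such forms is additive, hence linear. So $\mathcal Q(V)=\{q+\lambda:\lambda\in V^*\}$ for any fixed $q\in\mathcal Q(V)$. In particular $|\mathcal Q(V)|=4^m$, and $q$ is determined by its values on a basis, which can be prescribed arbitrarily. On an isotropic subspace $\gamma$ each $q$ is linear, so $q|_\gamma=0$ as soon as $q$ vanishes on a basis of $\gamma$. If $V=V_1\perp V_2$, then every $q\in\mathcal Q(V)$ is $q_1\perp q_2$ with unique $q_i\in\mathcal Q(V_i)$, so $\mathcal Q(V)=\mathcal Q(V_1)\times\mathcal Q(V_2)$.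

To define the type of $q$, put $\sigma(q)=\sum_{v\in V}(-1)^{q(v)}$. Clearly $\sigma(q_1\perp q_2)=\sigma(q_1)\sigma(q_2)$. On a plane $L=\langle x,y\rangle$ with $B(x,y)=1$ we have $q(x+y)=q(x)+q(y)+1$. Hence $\sigma(q)=2$ if $(q(x),q(y))$ is $(0,0)$, $(0,1)$ or $(1,0)$, and $\sigma(q)=-2$ if it is $(1,1)$. Since $V$ is an orthogonal sum of $m$ such planes, $\sigma(q)=\pm2^m$. We say that $q$ has \emph{plus} or \emph{minus type} accordingly, and write $\mathcal Q^+(V)$ for the set of forms of plus type. The form on the zero space has plus type. It is a textbook fact that the forms of plus type are those equivalent to $T_1T_2+\dots+T_{2m-1}T_{2m}$, whose zeros form the hyperbolic quadric $Q^+(2m-1,2)$. We use three properties.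

\begin{itemize}
\item[(T1)] $q_1\perp q_2$ has plus type if and only if $q_1$ and $q_2$ have the same type.
\item[(T2)] If $q$ vanishes on an isotropic subspace $\gamma$ of dimension $m$, then $q$ has plus type.
\item[(T3)] $|\mathcal Q^+(V)|=2^{m-1}(2^m+1)$.
\end{itemize}

The first is the multiplicativity of $\sigma$. For (T2), sum over cosets of $\gamma$: the coset $v+\gamma$ contributes $(-1)^{q(v)}\sum_{c\in\gamma}(-1)^{B(v,c)}$, which is $0$ unless $v\in\gamma^\perp=\gamma$, so $\sigma(q)=|\gamma|=2^m>0$. For (T3), fix $q$ of plus type. The forms in $\mathcal Q(V)$ are $v\mapsto q(v)+B(c,v)=q(v+c)+q(c)$ with $c\in V$, and such a form has plus type if and only if $q(c)=0$. Since $q$ takes the value $0$ on $2^m$ more vectors than the value $1$, it has $\frac12(4^m+2^m)$ zeros.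

\subsection{The translation}

Let $\hat V=\mathbb F_2^{2n+1}$ with the quadratic form $Q_0=T_0^2+T_1T_2+\dots+T_{2n-1}T_{2n}$. The bilinear form of $Q_0$ has radical $K=\langle k\rangle$, where $k=(1,0,\dots,0)$ spans the nucleus, and $Q_0(k)=1$. Let $V=\hat V/K$ with the induced nondegenerate alternating form $B$; so $\dim V=2n$.

\begin{lemma}\label{lem:translation}
\begin{itemize}
\item[(a)] The map $\alpha\mapsto\bar\alpha=(\alpha+K)/K$ is a bijection from the totally singular subspaces of $\hat V$ to the isotropic subspaces of $V$. It and its inverse preserve dimension and inclusion.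
\item[(b)] The hyperplanes $H$ of $\hat V$ not containing $k$ correspond bijectively to the forms $q_H\in\mathcal Q(V)$, where $q_H$ is obtained from $Q_0|_H$ through the isomorphism $H\to V$. Under this bijection $\mathcal Q^+$ corresponds to $\mathcal Q^+(V)$.
\item[(c)] If $\alpha$ is totally singular and $k\notin H$, then $\alpha\subset H$ if and only if $q_H$ vanishes on $\bar\alpha$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The image of a totally singular subspace is isotropic, and it has the same dimension because $Q_0(k)=1$. Conversely, let $A\subset V$ be isotropic with preimage $\hat A\supset K$. Then $Q_0$ is linear on $\hat A$ and $Q_0(k)=1$. So the zeros of $Q_0$ in $\hat A$ form a complement of $K$ in $\hat A$, and this is the unique totally singular subspace mapping onto $A$. The description of the inverse map shows that it preserves inclusion.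

(b) Hyperplanes $H\not\ni k$ are the images of linear sections $s:V\to\hat V$ of the projection, and $q_H=Q_0\circ s$. Any two sections differ by $\lambda k$ with $\lambda\in V^*$, and $Q_0(s(v)+\lambda(v)k)=Q_0(s(v))+\lambda(v)$, because $k$ is in the radical and $Q_0(k)=1$. Since $\mathcal Q(V)=\{q_H+\lambda:\lambda\in V^*\}$ for any such $H$, the map $H\mapsto q_H$ is a bijection. The projection $H\to V$ is an isometry from $Q_0|_H$ to $q_H$, so $H$ meets the quadric in a hyperbolic quadric if and only if $q_H$ has plus type.

It remains to see that no hyperplane through $k$ belongs to $\mathcal Q^+$. If $k\in H$, then $H/K=v^\perp$ for some nonzero $v\in V$. The singular vector above $v$ lies in $H$ and is orthogonal to $H$, so $H\cap Q(2n,2)$ is a cone with this point as a vertex. In a hyperbolic quadric, no point is collinear with all the others, so $H\notin\mathcal Q^+$.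

(c) Let $s$ be the section with image $H$. If $\alpha\subset H$, then $s(\bar\alpha)=\alpha$ and $q_H|_{\bar\alpha}=0$. If $q_H|_{\bar\alpha}=0$, then $s(\bar\alpha)\subset H$ is totally singular and maps onto $\bar\alpha$, so it equals $\alpha$ by (a).
\end{proof}

By (a), $DQ(2n,2)$ is the geometry of isotropic subspaces of $V$ of dimensions $n$ and $n-1$, which is $DW(2n-1,2)$. Let $P(V)$ be the set of isotropic subspaces of dimension $n$, again called generators. By (b) and (c), $f_q$ is, for $q\in\mathcal Q^+(V)$, the function
\[
f_q:P(V)\to\mathbb F_2,\qquad f_q(\alpha)=1\iff q|_\alpha=0 .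
\]
Put
\[
F(V)=\langle f_q:q\in\mathcal Q^+(V)\rangle,\qquad h_n=\dim F(V).
\]
This makes sense for every symplectic space $V$ of dimension $2n$, $n\ge1$, and depends only on $n$. In the coordinates $\bar v_q$, the vector $\epsilon_h(\alpha)$ is the row indexed by $\alpha$ of the matrix $(f_q(\alpha))$, so by equality of row and column rank
\begin{equation}\label{eq:rank}
h_n=\dim\langle\operatorname{im}\epsilon_h\rangle\qquad(n\ge2).
\end{equation}
For $n=1$ there are three generators, spanned by the three nonzero vectors of a plane $\langle x,y\rangle$. Each of the three forms of plus type vanishes on exactly two of them, a different two for each form. So, with a suitable ordering, the matrix is $J-I$ of size $3$ (with $J$ the all-one matrix), and $h_1=2=\beta_1$.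

\section{The recursion}\label{sec:recursion}

\subsection{The case $n=2$ by hand}

Let $\dim V=4$ and write $V=L\perp V'$ with $L=\langle x,y\rangle$, $B(x,y)=1$, and $V'=\{0,u_1,u_2,u_3\}$. A generator through $x$ is $\langle x,u_i\rangle$ for some $i$. So the set $P_x$ of generators through $x$ is a copy of the set of three points of $V'$, and likewise $P_y$; these sets are disjoint, since $x$ and $y$ are not orthogonal. If $q'$ has plus type on $V'$ and $q_L(x)=0$, $q_L(y)=1$, then $q=q_L\perp q'$ has plus type. Its function $f_q$ vanishes on $P_y$, and on $P_x$ it is the function $f_{q'}$ of $V'$. Interchanging $x$ and $y$, we see that on $P_x\cup P_y$ the functions $f_q$ have rank at least $2h_1=4$.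

A fifth dimension comes from functions that vanish on $P_x\cup P_y$. Let $q_L$ and $q'$ both have minus type. Then $q=q_L\perp q'$ has plus type by (T1), and $q(x)=q(y)=1$, so $f_q=0$ on $P_x\cup P_y$. But $f_q$ is not $0$: it equals $1$ on each generator $\langle x+u_i,y+u_j\rangle$ with $i\ne j$, because $q(x+u_i)=1+1=0=q(y+u_j)$. So $h_2\ge5=\beta_2$, and with (F1), (F2) this already gives the universality for $n=2$.

For larger $n$ one function in the kernel is no longer enough. Every form on $V'$, of either type, will give one, and we detect how many are independent by evaluating them on generators like $\langle x+u_i,y+u_j\rangle$.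

\subsection{The general step}

For an isotropic subspace $\gamma$ of a symplectic space $V$ of dimension $2m$, $0\le\dim\gamma\le m$, define
\[
\eta_\gamma:\mathcal Q(V)\to\mathbb F_2,\qquad \eta_\gamma(q)=1\iff q|_\gamma=0,
\]
and put
\[
C_j(V)=\langle\eta_\gamma:\gamma\text{ isotropic},\ \dim\gamma=j\rangle\quad(0\le j\le m),\qquad g_m=\dim C_{m-1}(V)\quad(m\ge1).
\]
Thus $g_m$ is the rank of the incidence matrix of all $(m-1)$-dimensional isotropic subspaces against all forms in $\mathcal Q(V)$, without restriction on the type.

\begin{proposition}\label{prop:recursion}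
For $n\ge2$ we have $h_n\ge2h_{n-1}+g_{n-1}$.
\end{proposition}

\begin{proof}
Let $\dim V=2n$ and write $V=L\perp V'$ with $L=\langle x,y\rangle$, $B(x,y)=1$, $\dim V'=2(n-1)\ge2$. For $a,b\in\mathbb F_2$ and $q'\in\mathcal Q(V')$ consider the form $q_L\perp q'$ with $q_L(x)=a$, $q_L(y)=b$. By (T1) it has plus type exactly when $q'$ has plus type and $ab\in\{00,01,10\}$, or $q'$ has minus type and $ab=11$. In these cases write $f_{ab,q'}$ for its function.

Let $P_x=\{\alpha\in P(V):x\in\alpha\}$ and define $P_y$ likewise. These sets are disjoint. If $x\in\alpha$, then $\alpha\subset x^\perp=\langle x\rangle\oplus V'$, so $\alpha=\langle x\rangle\oplus\alpha'$ with $\alpha'=\alpha\cap V'\in P(V')$. Hence $P_x$, and likewise $P_y$, is identified with $P(V')$, and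
\begin{equation}\label{eq:restriction}
f_{ab,q'}(\alpha)=\begin{cases}f_{q'}(\alpha')&\text{if }a=0,\\0&\text{if }a=1,\end{cases}\qquad\text{for }\alpha\in P_x.
\end{equation}
On $P_y$ the same holds with $b$ in place of $a$. (If $q'$ has minus type, then $a=b=1$, so $f_{q'}$ is needed only for $q'$ of plus type.) Let $\rho$ be the restriction of functions in $F(V)$ to $P_x\sqcup P_y$.

\emph{Image of $\rho$.} For $q'$ of plus type, \eqref{eq:restriction} gives $\rho(f_{01,q'})=(f_{q'},0)$ and $\rho(f_{10,q'})=(0,f_{q'})$. So $\dim\operatorname{im}\rho\ge2h_{n-1}$.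

\emph{Kernel of $\rho$.} For $q'\in\mathcal Q(V')$ put
\[
\Phi_{q'}=\begin{cases}f_{11,q'}&\text{if $q'$ has minus type,}\\ f_{00,q'}+f_{01,q'}+f_{10,q'}&\text{if $q'$ has plus type.}\end{cases}
\]
By \eqref{eq:restriction}, $\Phi_{q'}\in\ker\rho$: for minus type every value on $P_x\sqcup P_y$ is $0$, and for plus type we get $f_{q'}+f_{q'}+0=0$ on $P_x$ and $f_{q'}+0+f_{q'}=0$ on $P_y$.

Now let $\gamma\subset V'$ be isotropic of dimension $n-2$. Then $(\gamma^\perp\cap V')/\gamma$ is a nondegenerate plane, so we can choose $u,w\in\gamma^\perp\cap V'$ with $B(u,w)=1$. Put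
\[
\alpha_\gamma=\gamma+\langle x+u,\,y+w\rangle .
\]
This has dimension $n$, and it is isotropic since $u,w\in\gamma^\perp$ and $B(x+u,y+w)=1+1=0$. We claim
\begin{equation}\label{eq:claim}
\Phi_{q'}(\alpha_\gamma)=1\iff q'|_\gamma=0,\qquad\text{i.e.}\quad \Phi_{q'}(\alpha_\gamma)=\eta_\gamma(q').
\end{equation}
The form $q_L\perp q'$ vanishes on $\alpha_\gamma$ if and only if $q'|_\gamma=0$, $q_L(x)=q'(u)$ and $q_L(y)=q'(w)$. So if $q'|_\gamma\ne0$, then $\Phi_{q'}(\alpha_\gamma)=0$. Suppose $q'|_\gamma=0$. The orthogonal complement of $\langle u,w\rangle$ in $V'$ has dimension $2(n-2)$ and contains $\gamma$, so $q'$ has plus type on it by (T2). By (T1), $q'$ has the same type as its restriction to $\langle u,w\rangle$. If $q'$ has minus type, then $q'(u)=q'(w)=1$ and $\Phi_{q'}(\alpha_\gamma)=f_{11,q'}(\alpha_\gamma)=1$. If $q'$ has plus type, then $(q'(u),q'(w))$ is one of $(0,0),(0,1),(1,0)$, so exactly one of the three summands of $\Phi_{q'}$ is $1$ at $\alpha_\gamma$. This proves \eqref{eq:claim}.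

By \eqref{eq:claim} the functions $\Phi_{q'}$, evaluated at the generators $\alpha_\gamma$, form the matrix $(\eta_\gamma(q'))$, with $q'\in\mathcal Q(V')$ and $\dim\gamma=(n-1)-1$. Its rank is $g_{n-1}$. So $\dim\ker\rho\ge g_{n-1}$, and $h_n=\dim\operatorname{im}\rho+\dim\ker\rho\ge2h_{n-1}+g_{n-1}$.
\end{proof}

The definition of $\Phi_{q'}$ is what makes the type disappear. On $V$ only forms of plus type are available, but by (T1) every form on $V'$, of either type, contributes one function.

\section{Isotropic subspaces against all quadratic forms}\label{sec:gm}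

This section proves the following bound.

\begin{proposition}\label{prop:gm}
$g_m\ge\zeta_m=\frac{4^m-1}3$ for all $m\ge1$.
\end{proposition}

Let $\dim V=2m$. Functions $\mathcal Q(V)\to\mathbb F_2$ form an algebra under pointwise multiplication. For $a\in V$ write $\eta_a$ for the function $q\mapsto1+q(a)$; it is $1$ if and only if $q(a)=0$. Then
\begin{equation}\label{eq:add}
\eta_{a+b}=1+\eta_a+\eta_b+B(a,b),
\end{equation}
and $\eta_\gamma=\eta_{a_1}\cdots\eta_{a_j}$ if $a_1,\dots,a_j$ is a basis of an isotropic subspace $\gamma$. Fix a symplectic basis $x_1,y_1,\dots,x_m,y_m$ and put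
\[
X_k=\eta_{x_k},\qquad Y_k=\eta_{y_k},\qquad Z_k=X_kY_k .
\]
The values of $q$ on the basis are arbitrary and determine $q$. So every function on $\mathcal Q(V)$ is a unique squarefree polynomial in the $2m$ variables $X_k,Y_k$; \emph{degree} refers to this polynomial, and the \emph{leading form} is its part of highest degree. By \eqref{eq:add} each $\eta_a$ has degree at most $1$, so elements of $C_{m-1}(V)$ have degree at most $m-1$. The task is to find enough of them.

\subsection{Small $m$, and the difficulty}\label{subsec:small}

For $m=1$, $C_0(V)=\langle1\rangle$ and $g_1=1=\zeta_1$. For $m=2$, $C_1(V)$ contains $X_1,Y_1,X_2,Y_2$ and also $1=X_1+X_2+\eta_{x_1+x_2}$, so $g_2\ge5=\zeta_2$. For $m=3$ we look at $C_2(V)$. It contains all polynomials of degree at most $1$, by Lemma~\ref{lem:basic}(a) below. It also contains the twelve products of two variables with different indices, since they belong to isotropic planes. The remaining monomials of degree $2$ are $Z_1,Z_2,Z_3$. The plane $\langle x_k+x_l,y_k+y_l\rangle$ with $k\ne l$ is isotropic, and the function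
\begin{equation}\label{eq:psi}
\begin{aligned}
\Psi_{kl}&=\eta_{x_k+x_l}\eta_{y_k+y_l}+X_kY_l+X_lY_k\\
&=(1+X_k+X_l)(1+Y_k+Y_l)+X_kY_l+X_lY_k\\
&=Z_k+Z_l+(\text{terms of degree}\le1)
\end{aligned}
\end{equation}
lies in $C_2(V)$. So the leading forms $Z_1+Z_2$ and $Z_1+Z_3$ also occur, and $g_3\ge1+6+12+2=21=\zeta_3$.

A single $Z_k$ is the leading form of no element of $C_2(V)$. To see this, let $a=\sum(a_kx_k+a_k'y_k)$ and $b=\sum(b_kx_k+b_k'y_k)$ span an isotropic plane. The coefficient of $Z_k$ in $\eta_a\eta_b$ is $a_kb_k'+a_k'b_k$, and these coefficients add up to $B(a,b)=0$. So for all elements of $C_2(V)$ the sum of the coefficients of $Z_1,\dots,Z_m$ is $0$.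

For $m\ge4$ we produce elements of $C_{m-1}(V)$ of every degree $i\le m-1$. Their leading forms should involve many monomials $\prod X\prod Y\prod_{l\in S}Z_l$. There are two ways to deal with a factor $Z_l$. One can pair $l$ with an index $k$ that does not occur in the monomial and use $\Psi_{kl}$. This costs an isotropic plane, that is, two of the $m-1$ available dimensions. Or one can try to get $Z_l$ alone. The key point, Lemma~\ref{lem:key}, is that $Z_l$ alone costs at most \emph{three} dimensions instead of two. So if the degree $i$ leaves a slack of $d=m-1-i$, one can afford $d$ unpaired factors $Z_l$.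

\subsection{Nesting and products}

\begin{lemma}\label{lem:basic}
\begin{itemize}
\item[(a)] If $0\le j\le m-2$, then $C_j(V)\subseteq C_{j+1}(V)$.
\item[(b)] Let $V=V_1\perp V_2$ with $\dim V_r=2m_r$, and view functions on $\mathcal Q(V_r)$ as functions on $\mathcal Q(V)=\mathcal Q(V_1)\times\mathcal Q(V_2)$. If $0\le j_r\le m_r$ for $r=1,2$, then $C_{j_1}(V_1)\,C_{j_2}(V_2)\subseteq C_{j_1+j_2}(V)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $\gamma$ be isotropic of dimension $j$. Since $j+2\le m$, there is an isotropic subspace $\gamma\oplus\langle b,c\rangle$ of dimension $j+2$. By \eqref{eq:add}, $\eta_b+\eta_c+\eta_{b+c}=1$, so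
\[
\eta_\gamma=\eta_\gamma\eta_b+\eta_\gamma\eta_c+\eta_\gamma\eta_{b+c}\in C_{j+1}(V).
\]
(b) $\eta_{\gamma_1}\eta_{\gamma_2}=\eta_{\gamma_1\oplus\gamma_2}$, and $\gamma_1\oplus\gamma_2$ is isotropic.
\end{proof}

The condition $j\le m-2$ is needed: for $m=1$ we have $C_1(V)=\langle X_1,Y_1\rangle$, because $\eta_{x_1+y_1}=X_1+Y_1$ by \eqref{eq:add}, and this does not contain $C_0(V)=\langle1\rangle$. By (a), $C_t(V)\subseteq C_{m-1}(V)$ for all $t\le m-1$.

\subsection{The price of a hyperbolic pair}

\begin{lemma}\label{lem:key}
Let $\dim V=6$. For every symplectic basis of $V$ we have $X_3Y_3\in R:=C_2(V)+C_3(V)$.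
\end{lemma}

\begin{proof}
The subspace $\langle x_1,\,x_2+x_3,\,y_2+y_3\rangle$ is isotropic, so by \eqref{eq:add}
\[
X_1(1+X_2+X_3)(1+Y_2+Y_3)\in C_3(V).
\]
Expand this. The terms $X_1X_2Y_3$ and $X_1X_3Y_2$ lie in $C_3(V)$. The terms $X_1X_2$, $X_1X_3$, $X_1Y_2$, $X_1Y_3$ lie in $C_2(V)$. The term $X_1$ lies in $C_1(V)\subseteq C_2(V)$ by Lemma~\ref{lem:basic}(a), which applies since $1\le m-2$ for $m=3$. What remains is
\begin{equation}\label{eq:trade}
X_1(X_2Y_2+X_3Y_3)\in R .
\end{equation}
The space $R$ does not depend on the basis, so \eqref{eq:trade} holds for \emph{every} symplectic basis. We use it three times to isolate $X_3Y_3$.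
\begin{itemize}
\item[(i)] For the given basis: $X_1X_2Y_2+X_1X_3Y_3\in R$.
\item[(ii)] With the indices $1,2$ interchanged: $X_1X_2Y_1+X_2X_3Y_3\in R$.
\item[(iii)] Let $\bar x_1=x_1+x_2$, $\bar y_1=y_2$, $\bar x_2=x_1$, $\bar y_2=y_1+y_2$, $\bar x_3=x_3$, $\bar y_3=y_3$. This is again a symplectic basis: $B(\bar x_1,\bar y_1)=B(\bar x_2,\bar y_2)=1$, $B(\bar x_1,\bar y_2)=1+1=0$, $B(\bar x_2,\bar y_1)=B(x_1,y_2)=0$, and the remaining products are unchanged or visibly as required. Since $\eta_{x_1+x_2}=1+X_1+X_2$ and $\eta_{y_1+y_2}=1+Y_1+Y_2$, \eqref{eq:trade} gives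
\[
(1+X_1+X_2)\bigl(X_1(1+Y_1+Y_2)+X_3Y_3\bigr)\in R .
\]
Because $(1+X_1+X_2)X_1=X_1X_2$, this element equals
\[
X_1X_2+X_1X_2Y_1+X_1X_2Y_2+X_3Y_3+X_1X_3Y_3+X_2X_3Y_3 .
\]
\end{itemize}
In the sum of the three elements, $X_1X_2Y_2$, $X_1X_3Y_3$, $X_1X_2Y_1$ and $X_2X_3Y_3$ each occur twice, so the sum is $X_1X_2+X_3Y_3\in R$. Since $X_1X_2\in C_2(V)$, also $X_3Y_3\in R$.
\end{proof}

The next lemma is the resulting budget: each isotropic vector costs one dimension, each hyperbolic pair three, and $m-1$ dimensions are available.

\begin{lemma}\label{lem:budget}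
Let $a_1,\dots,a_s,b_1,c_1,\dots,b_t,c_t\in V$ be linearly independent with $B(b_k,c_k)=1$ for all $k$ and all other products among them $0$. If $s+3t\le m-1$, then
\[
\prod_{i=1}^s\eta_{a_i}\prod_{k=1}^t\eta_{b_k}\eta_{c_k}\in C_{m-1}(V).
\]
\end{lemma}

\begin{proof}
The planes $\langle b_k,c_k\rangle$ are nondegenerate and mutually orthogonal, and the $a_i$ are a basis of an isotropic subspace in the orthogonal complement of their sum. So the given vectors can be completed to a symplectic basis of $V$. Since $s+3t\le m$, we can number it so that $a_i=x_i$ for $i\le s$ and $(b_k,c_k)=(x_{s+3k},y_{s+3k})$ for $1\le k\le t$. Let $V_0=\langle x_i,y_i:i\le s\rangle$, let $V_k$ be the $6$-dimensional space spanned by the $x_i,y_i$ with $s+3k-2\le i\le s+3k$, and let $V_*$ be spanned by the remaining basis vectors. By Lemma~\ref{lem:key}, applied in each $V_k$, and Lemma~\ref{lem:basic}(b), the product lies in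
\[
C_s(V_0)\prod_{k=1}^t\bigl(C_2(V_k)+C_3(V_k)\bigr)\;C_0(V_*)\ \subseteq\ \sum_{j=s+2t}^{s+3t}C_j(V).
\]
Since $s+3t\le m-1$, Lemma~\ref{lem:basic}(a) puts this inside $C_{m-1}(V)$.
\end{proof}

\subsection{A triangular family}\label{subsec:family}

Let $0\le i\le m-1$ and $d=m-1-i$. We now construct elements of $C_{m-1}(V)$ of degree $i$ with linearly independent leading forms. Consider data consisting of
\begin{itemize}
\item a set $\Sigma\subseteq\{1,\dots,m\}$ with $|\Sigma|=s$, and a choice $G_k\in\{X_k,Y_k\}$ for each $k\in\Sigma$;
\item a $p$-subset $S$ of $J=\{1,\dots,m\}\setminus\Sigma$, where $s+2p=i$.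
\end{itemize}
These data describe the monomial $\prod_{k\in\Sigma}G_k\prod_{l\in S}Z_l$ of degree $i$. We have to decide which $l\in S$ are paired, and with which unused index. Read $J$ in increasing order, writing ``)'' for elements of $S$ and ``('' for elements of $J\setminus S$, and match parentheses as usual. Each matched $l\in S$ is then paired with some $k\in J\setminus S$ with $k<l$. Let $c(S)$ be the number of unmatched elements of $S$, and require
\[
c(S)\le d .
\]
Put
\[
\Theta=\prod_{k\in\Sigma}G_k\prod_{\substack{l\in S\\ \text{unmatched}}}Z_l\prod_{(k,l)\text{ matched}}\Psi_{kl},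
\]
with $\Psi_{kl}$ as in \eqref{eq:psi}.

\begin{example}
Let $m=8$, $\Sigma=\emptyset$ and $S=\{1,4,5\}$, so $i=6$ and $d=1$. The word is $\,)\,(\,(\,)\,)\,(\,(\,($. The element $1$ is unmatched, $4$ is matched with $3$, and $5$ with $2$. So $c(S)=1\le d$, and $\Theta=Z_1\Psi_{34}\Psi_{25}$ has leading form $Z_1(Z_3+Z_4)(Z_2+Z_5)$. The dimensions spent are $3+2+2=7=m-1$.
\end{example}

\begin{lemma}\label{lem:theta}
Every $\Theta$ lies in $C_{m-1}(V)$. The functions $\Theta$, for all $i=0,\dots,m-1$ and all data as above, are linearly independent.
\end{lemma}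

\begin{proof}
\emph{Membership.} Let $b=p-c(S)$ be the number of matched pairs. Each $\Psi_{kl}$ is a sum of three functions $\eta_\gamma$ with isotropic planes $\gamma=\langle x_k+x_l,y_k+y_l\rangle$, $\langle x_k,y_l\rangle$, $\langle x_l,y_k\rangle$. So $\Theta$ is a sum of products as in Lemma~\ref{lem:budget}, with $s+2b$ isotropic vectors and $c(S)$ hyperbolic pairs; the vectors belonging to different factors involve disjoint sets of indices, so they are orthogonal and independent. The lemma applies because
\[
(s+2b)+3c(S)=s+2p+c(S)=i+c(S)\le i+d=m-1 .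
\]

\emph{Leading forms.} The factors of $\Theta$ involve disjoint sets of variables, so by \eqref{eq:psi} $\Theta$ has degree $s+2c(S)+2b=i$, and its part of degree $i$ is
\[
\prod_{k\in\Sigma}G_k\prod_{\substack{l\in S\\ \text{unmatched}}}Z_l\prod_{(k,l)\text{ matched}}(Z_k+Z_l).
\]
It suffices to show that, for each fixed $i$, these leading forms are linearly independent; looking at the largest degree that occurs in a linear relation then gives the independence of all $\Theta$.

For different choices of $(\Sigma,(G_k))$ the leading forms involve disjoint sets of monomials: in every monomial, $\Sigma$ is the set of indices $k$ for which exactly one of $X_k,Y_k$ occurs, and this one is $G_k$. Now fix $(\Sigma,(G_k))$ and write $Z_T=\prod_{l\in T}Z_l$. In every matched pair $k<l$. So the leading form belonging to $S$ is $\prod_{k\in\Sigma}G_k$ times the sum of $Z_S$ and of monomials $Z_T$, where each $T$ has a strictly smaller sum of indices than $S$. In a nontrivial vanishing combination, choose an occurring $S$ with the largest sum of indices. Then $\prod_{k\in\Sigma}G_k\cdot Z_S$ occurs in no other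 leading form of the combination, a contradiction.
\end{proof}

\subsection{The count}

\begin{proof}[Proof of Proposition~\ref{prop:gm}]
By Lemma~\ref{lem:theta}, $g_m\ge\sum_{i=0}^{m-1}N_i$, where $N_i$ is the number of data of degree $i$ with $c(S)\le d=m-1-i$. Binomial coefficients $\binom{N}{r}$ with $r<0$ or $r>N$ are $0$.

\emph{Fixed $i$ and $\Sigma$.} Let $s=|\Sigma|$ and $s+2p=i$, and put $v=|J|=m-s$. Read ``)'' as a step $+1$ and ``('' as a step $-1$ of a walk starting at $0$. The number $c(S)$ of unmatched ``)'' is the maximum of this walk, the starting level $0$ included. So $c(S)\le d$ if and only if the walk never reaches level $d+1$. The walk ends at level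
\[
2p-v=(i-s)-(m-s)=i-m=-1-d<d+1 .
\]
Reflecting the part after the first visit to level $d+1$ gives a bijection from the walks that do reach $d+1$ to all walks of length $v$ ending at $2(d+1)-(-1-d)=3d+3$; the latter all visit $d+1$, since $3d+3>d+1>0$. Such walks have $\frac12(v+3d+3)$ steps $+1$. Since $v=2p+d+1$, they have $p+2d+2$ steps $+1$ and $p-d-1$ steps $-1$. So there are $\binom v{p-d-1}$ of them, and the number of admissible $S$ is $\binom vp-\binom v{p-d-1}$.

\emph{Fixed $i$.} We use
\[
\sum_{s+2p=r}\binom ms2^s\binom{m-s}p=\binom{2m}r,
\]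
which counts the $r$-subsets of a union of $m$ disjoint pairs by the number $s$ of pairs met once and the number $p$ of pairs contained in the subset. Applying it with $r=i$, and with $r=i-2(d+1)$ after replacing $p$ by $p-d-1$, we get
\[
N_i=\sum_{s+2p=i}\binom ms2^s\left[\binom{m-s}p-\binom{m-s}{p-d-1}\right]=\binom{2m}i-\binom{2m}{3i-2m},
\]
because $i-2d-2=i-2(m-1-i)-2=3i-2m$.

\emph{Sum over $i$.} For $0\le i\le m-1$ the numbers $3i-2m$ are congruent to $m$ modulo $3$ and at most $m-3$. Their nonnegative values are exactly the integers $r$ with $0\le r<m$ and $r\equiv m\pmod3$: such an $r$ comes from $i=(r+2m)/3$, which is an integer between $0$ and $m-1$. So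
\[
\sum_{i=0}^{m-1}N_i=\sum_{\substack{0\le i<m\\ i\not\equiv m\,(3)}}\binom{2m}i=\frac12\Bigl(4^m-\sum_{i\equiv m\,(3)}\binom{2m}i\Bigr).
\]
The last step uses the symmetry $i\mapsto2m-i$, which preserves the condition $i\not\equiv m\pmod 3$ (and $i=m$ does not satisfy it). Finally, with $\omega$ running through the complex cube roots of unity,
\[
\sum_{i\equiv m\,(3)}\binom{2m}i=\frac13\sum_{\omega^3=1}\omega^{-m}(1+\omega)^{2m}=\frac{4^m+2}3,
\]
since $(1+\omega)^2=1+2\omega+\omega^2=\omega$ for $\omega\ne1$, so that each of the two nontrivial roots contributes $1$ to the sum over $\omega$. Hence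
\[
g_m\ge\frac12\Bigl(4^m-\frac{4^m+2}3\Bigr)=\frac{4^m-1}3=\zeta_m. \qedhere
\]
\end{proof}

\begin{remark}
For $m=3$ the family consists of $1+6+14$ functions and is essentially the one of Section~\ref{subsec:small}; there $c(S)=0$ always. Lemma~\ref{lem:key} first matters for $m=4$, where $N_0,\dots,N_3$ are $1,8,28,48$ and add up to $85=\zeta_4$. In degree $2$ the slack is $d=1$, and the $28$ leading forms span all squarefree forms of degree $2$, including the single $Z_l$.
\end{remark}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]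
We have $h_1=2=\beta_1$. Proposition~\ref{prop:recursion}, Proposition~\ref{prop:gm} and \eqref{eq:beta} give by induction
\[
h_n\ge2h_{n-1}+g_{n-1}\ge2\beta_{n-1}+\zeta_{n-1}=\beta_n\qquad(n\ge2).
\]
Let $\tilde\epsilon:DQ(2n,2)\to\mathrm{PG}(\tilde V)$ be the universal embedding, with $\dim\tilde V=\beta_n$ by (F1). By (F2), $\epsilon_h$ is a full embedding into the space generated by its image, so there is a linear map $\theta:\tilde V\to\langle\operatorname{im}\epsilon_h\rangle$ with $\epsilon_h=\theta\circ\tilde\epsilon$. Since the image of $\epsilon_h$ spans, $\theta$ is surjective. With \eqref{eq:rank} we get $h_n\le\beta_n$. Hence $h_n=\beta_n$, and $\theta$ is an isomorphism. If $\epsilon$ is any full embedding, then $\epsilon=\theta'\circ\tilde\epsilon=(\theta'\theta^{-1})\circ\epsilon_h$ for some linear $\theta'$. So $\epsilon_h$ is universal.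
\end{proof}

\section{Ranks, geometric hyperplanes and integral functions}\label{sec:sharp}

We prove Theorem~\ref{thm:sharp}. Let $U$ be the space of functions $P\to\mathbb F_2$ that sum to $0$ on every line of $DQ(2n,2)$.

\begin{lemma}\label{lem:U}
$\dim U=\beta_n$, and $U$ is spanned by the functions $f_q$, $q\in\mathcal Q^+$.
\end{lemma}

\begin{proof}
The space $U$ is the dual of $A_2=\mathbb F_2^P/\langle\text{line sums}\rangle$, where a line sum is the sum of the three basis vectors belonging to the points of a line. A full embedding into $\mathrm{PG}(W)$ is over $\mathbb F_2$, and the three vectors of a line sum to $0$. So it induces a linear surjection $A_2\to W$ compatible with the maps from $P$. Applying this to the universal embedding gives $\dim A_2\ge\beta_n$; applying it to $\epsilon_h$ shows that the natural map $P\to A_2$ is injective with nonzero values. The images of the points of a line are thus three distinct nonzero vectors with sum $0$, and the image of $P$ spans $A_2$, so $P\to\mathrm{PG}(A_2)$ is a full embedding. By universality $A_2$ is a quotient of a space of dimension $\beta_n$.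 Hence $\dim U=\dim A_2=\beta_n$.

As noted in the introduction, $f_q\in U$ for all $q\in\mathcal Q^+$. By Theorem~\ref{thm:main} and \eqref{eq:rank}, the $f_q$ span a space of dimension $\beta_n=\dim U$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
(1) The first rank is $h_n=\beta_n$. By Lemma~\ref{lem:translation}, the second matrix is the incidence matrix of the $(n-1)$-dimensional isotropic subspaces of $V$ against $\mathcal Q(V)$, so its rank is $g_n$. We have $g_n\ge\zeta_n$ by Proposition~\ref{prop:gm}. Proposition~\ref{prop:recursion} with $n+1$ in place of $n$, together with Theorem~\ref{thm:main} (for $n$ and $n+1$) and \eqref{eq:beta}, gives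
\[
g_n\le h_{n+1}-2h_n=\beta_{n+1}-2\beta_n=\zeta_n .
\]

(2) Let $\chi_{\mathcal H}$ be the characteristic function of $\mathcal H\subseteq P$, with values in $\mathbb F_2$. The function $1+\chi_{\mathcal H}$ sums to $0$ on a line if and only if the line has $1$ or $3$ points in $\mathcal H$. So $\mathcal H\mapsto1+\chi_{\mathcal H}$ is a bijection from the geometric hyperplanes to $U\setminus\{0\}$. For $\mathcal A\subseteq\mathcal Q^+$ we have $1+\chi_{\mathcal H_{\mathcal A}}=\sum_{q\in\mathcal A}f_q$. By Lemma~\ref{lem:U} these sums fill $U$, which gives the existence of $\mathcal A$ and the converse statement. Each element of $U$ is such a sum for exactly $2^{|\mathcal Q^+|-\beta_n}$ sets $\mathcal A$. By (T3),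
\[
|\mathcal Q^+|-\beta_n=(2^n+1)\Bigl(2^{n-1}-\frac{2^{n-1}+1}3\Bigr)=\frac{(2^n+1)(2^n-1)}3=\frac{4^n-1}3 .
\]

(3) Recall that two generators of a hyperbolic quadric that meet in a subspace of codimension $1$ belong to different families. A line of $DQ(2n,2)$ contained in $q$ lies in exactly two generators contained in $q$, so one of them is in each family and $\hat f_q$ sums to $1-1=0$ on the line. On a line not contained in $q$, $\hat f_q$ is $0$. So $\hat f_q\in\Lambda$, and $\hat f_q\equiv f_q\pmod2$.

The group $\Lambda$ is the kernel of a homomorphism from $\mathbb Z^P$ to a free abelian group, so $\mathbb Z^P/\Lambda$ is torsion-free and $\Lambda\cap2\mathbb Z^P=2\Lambda$. Hence reduction modulo $2$ embeds $\Lambda/2\Lambda$ into $U$. The subgroup $M=\langle\hat f_q:q\in\mathcal Q^+\rangle$ maps onto $U$ by Lemma~\ref{lem:U}. Therefore $\Lambda/2\Lambda\cong U$, so $\Lambda$ has rank $\beta_n$, and $\Lambda=M+2\Lambda$. So $\Lambda/M$ is a finitely generated abelian group with $2(\Lambda/M)=\Lambda/M$, that is, a finite group of odd order.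

Finally, let $A=\mathbb Z^P/\langle\text{line sums}\rangle$. Then $\operatorname{Hom}(A,\mathbb Z)=\Lambda$, so $A$ has rank $\beta_n$. On the other hand, $A/2A=A_2$ has dimension $\beta_n$ over $\mathbb F_2$. For a finitely generated abelian group, $\dim A/2A$ equals the rank plus the number of cyclic summands of $2$-power order in a decomposition of $A$ into infinite cyclic groups and cyclic groups of prime power order. So $A$ has no $2$-torsion.
\end{proof}

\begin{thebibliography}{9}
\bibitem{three} \emph{Three homogeneous embeddings of $DW(2n-1,2)$}, \url{https://backoffice.biblio.ugent.be/download/8610956/8610957}.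
\end{thebibliography}

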